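
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Regrowing a Cut Hair: A Proof of the Hairy Ball II Conjecture}


\begin{abstract}
Let $C$ be a finite complete graph with a path (a \emph{hair}, possibly of length $0$) attached to each of its vertices. Suppose that a graph $G$ contains a two-way infinite path that is free over a sequence of its vertices $(v_i)_{i\in\mathbb Z}$, and that each $v_i$ is the tip of a cut hair in a copy of $C$ with one hair cut short. The Hairy Ball II conjecture asserts that $G$ then contains $C$. We prove it. A one-way infinite sequence is enough, and freeness can be weakened to the condition that no finite set of other vertices separates $v_i$ from $v_{i+1}$. The proof finds a nested sequence of small separators, grows hairs \emph{backward} through it, and splices together pieces of several of the copies along vertices that these copies share.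
\end{abstract}

\section{The problem}

\subsection{Hairy balls and cut hairs}

Fix $n\ge 2$. Let $C$ be the graph consisting of a complete graph $K$ of order $n$ and, for each $x\in K$, a finite path starting at $x$, the \emph{hair} at $x$. The hairs are pairwise disjoint and meet $K$ only in their first vertices. The length of the hair at $x$ is written $\ell_x$; it may be $0$. Throughout, \emph{subgraph} means a not necessarily induced subgraph, and $G$ \emph{contains} $C$ if some subgraph of $G$ is isomorphic to $C$. The length of a path is its number of edges; finite paths have no repeated vertices. We write $m=|V(C)|$, so that $\ell_x<m$ for every $x\in K$.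

For a vertex $v$ of $C$, let $C'_v$ be the component of $C\setminus\{v\}$ that contains $K\setminus\{v\}$, and let $C_v$ be the subgraph of $C$ induced on $C'_v\cup\{v\}$. If $v$ lies on the hair at $u\in K$, then $C_v$ is $C$ with everything beyond $v$ on that hair removed. Thus $C_v$ consists of $K$, the full hairs at all $x\in K\setminus\{u\}$, and the hair at $u$ \emph{cut} at $v$, which is its last vertex (possibly $v=u$). We write $(w,D)\cong(v,C_v)$ if some isomorphism $D\to C_v$ sends $w$ to $v$.

So if $(w,D)\cong(v,C_v)$ for a subgraph $D$ of $G$, then $G$ contains all of $C$ except for the rest of one hair, which should continue at $w$. Suppose there are infinitely many such places $w=v_i$, strung along an infinite path $Q$. Can the missing part of a hair always be found? The obvious supply of vertices for it is $Q$ itself, but $Q$ may be entangled with the copy of $C_v$. The following notion makes $Q$ movable.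

\begin{definition}
Let $G$ be a graph and $A\subseteq V(G)$. A finite subgraph $H$ of $G$ is \emph{free over $A$} in $G$ if for every finite $F\subseteq V(G)$ there is an injective map $f:V(H)\to V(G)$ that maps edges of $H$ to edges of $G$, fixes every vertex of $V(H)\cap A$, and satisfies $f(x)\notin F$ for every $x\in V(H)\setminus A$. An infinite path is free over $A$ if each of its finite subpaths is.
\end{definition}

In particular, $H$ is free over $A$ whenever $V(H)\subseteq A$. So a path whose vertices are exactly the $v_i$ is free over them and may be completely rigid. If, on the other hand, there are further vertices between $v_i$ and $v_{i+1}$, then freeness allows us to move them off any finite set.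

\begin{theorem}[Hairy Ball II]\label{thm:conj}
Let $G$ be a graph containing distinct vertices $(v_i)_{i\in\mathbb Z}$ that lie, in this order, along a two-way infinite path $Q$ which is free in $G$ over $\{v_i:i\in\mathbb Z\}$. Suppose that each $v_i$ belongs to a subgraph $C_i$ of $G$ with $(v_i,C_i)\cong(v,C_v)$ for some $v=v(i)\in V(C)$. Then $G$ contains $C$.
\end{theorem}

The $v_i$ need not exhaust $Q$, and $v(i)$ may depend on $i$. The statement was posed as a conjecture, for all $n\ge2$ and all hair lengths, in \cite{source}. For $n=2$ it is trivial: $C$ is a finite path, and $Q$ contains every finite path. The first case with content is $n=3$.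

\subsection{Results}

We use only half of the sequence and the following consequence of freeness.

\begin{theorem}\label{thm:main}
Let $G$ be a graph and $v_0,v_1,v_2,\dots$ distinct vertices of $G$ such that
\begin{itemize}
\item[$(*)$] for every $i\ge0$ and every finite $F\subseteq V(G)\setminus\{v_i,v_{i+1}\}$ there is a path from $v_i$ to $v_{i+1}$ in $G-F$.
\end{itemize}
Suppose that each $v_i$ lies in a subgraph $C_i$ of $G$ with $(v_i,C_i)\cong(v,C_v)$ for some $v=v(i)\in V(C)$. Then $G$ contains $C$.
\end{theorem}

Condition $(*)$ says that $v_i$ and $v_{i+1}$ are either adjacent or joined by infinitely many internally disjoint paths: if they are not adjacent, choose paths one after another, each avoiding the inner vertices of the earlier ones.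

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
Let $A=\{v_j:j\in\mathbb Z\}$, let $i\ge 0$, and let $H$ be the subpath of $Q$ from $v_i$ to $v_{i+1}$. As the $v_j$ are enumerated in their order along $Q$, the path $H$ meets $A$ exactly in its two ends. Let $F\subseteq V(G)\setminus\{v_i,v_{i+1}\}$ be finite. Freeness gives an injective edge-preserving map $f$ on $V(H)$ that fixes both ends and sends the inner vertices outside $F$. Its image is a path from $v_i$ to $v_{i+1}$ in $G-F$. So $(*)$ holds, and Theorem~\ref{thm:main} applies to $v_0,v_1,\dots$
\end{proof}

There is also a finite version, obtained by compactness in Section~\ref{sec:finite}.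

\begin{theorem}\label{thm:finite}
For every $C$ and every $d\ge1$ there is an $N$ such that the following holds. Let $G$ be a graph with distinct vertices $v_0,\dots,v_N$ such that, for each $i<N$, the vertices $v_i$ and $v_{i+1}$ are adjacent or joined by $N$ internally disjoint paths of length at most $d$, and such that each $v_i$ lies in a subgraph $C_i$ with $(v_i,C_i)\cong(v,C_v)$ for some $v\in V(C)$. Then $G$ contains $C$.
\end{theorem}

Freeness cannot simply be dropped.

\begin{example}\label{ex:free}
Let $C$ be a triangle with a hair of length $1$ at each vertex. Let $G$ be the two-way infinite path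
\[
\dots\, a_i\,v_i\,b_i\,a_{i+1}\,v_{i+1}\,b_{i+1}\dots
\]
with the additional edges $a_ib_i$ $(i\in\mathbb Z)$. For $v\in K$, the triangle $a_iv_ib_i$ with the edges $a_ib_{i-1}$ and $b_ia_{i+1}$ is a copy of $C_v$ in which $v_i$ plays the role of $v$. Every triangle of $G$ contains some $a_i$, because the only edges without such a vertex are the $v_ib_i$. The neighbors of $a_i$ are $b_{i-1},v_i,b_i$, and $b_{i-1}$ is adjacent to neither of the other two; so the only triangles of $G$ are the $a_iv_ib_i$. Since $v_i$ has degree $2$, it cannot carry a hair of length $1$, and $G$ does not contain $C$. All hypotheses of Theorem~\ref{thm:conj} except freeness hold. Condition $(*)$ fails, as removing $b_i$ separates $v_i$ from $v_{i+1}$.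
\end{example}

\section{The idea in the smallest case}\label{sec:idea}

Let $G$, $(v_i)_{i\ge0}$ and $(C_i)_{i\ge0}$ be as in Theorem~\ref{thm:main}.

\subsection{Forward growth can be blocked}

If none of $v_{i+1},\dots,v_{i+m}$ lies in $C_i$, then $(*)$ provides a path from $v_i$ via $v_{i+1},v_{i+2},\dots$ that avoids the rest of $C_i$ (Lemma~\ref{lem:fresh} below), and it completes the cut hair. The trouble is that $C_i$ may itself use the next few $v_j$.

\begin{example}\label{ex:chain}
Let $C$ be as in Example~\ref{ex:free}. Let $G$ have vertices $v_i,u_i,u'_i$ $(i\ge0)$ and edges
\[
v_iv_{i+1},\quad v_iu_i,\quad u_iv_{i+1},\quad u_iu'_i .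
\]
Condition $(*)$ holds since consecutive $v_i$ are adjacent. The triangle $v_iv_{i+1}u_i$ with the edges $v_{i+1}v_{i+2}$ and $u_iu'_i$ is a copy $C_i$ of $C_v$, $v\in K$, with $v_i$ in the role of $v$. Both edges that lead forward from $v_i$ belong to this triangle. The vertex $v_0$ has degree $2$, so its triangle is not the triangle of any copy of $C$. For $i\ge1$, however, the edge $v_iv_{i-1}$ completes $C_i$ to a copy of $C$: the missing hair grows \emph{backward}.
\end{example}

\subsection{Why backward growth works behind cut vertices}

In Example~\ref{ex:chain}, $v_i$ separates what lies before it from the rest of the triangle of $C_i$. This is the mechanism to look for. Suppose there are vertices $w_0,w_1,\dots$ among the $v_i$, all distinct, and pairs of sets $(X^r,Y^r)$ such that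
\begin{itemize}
\item $X^r\cup Y^r=V(G)$, there is no edge from $X^r\setminus Y^r$ to $Y^r\setminus X^r$, and $X^r\cap Y^r=\{w_r\}$;
\item $X^0\subseteq X^1\subseteq\cdots$ and $Y^0\supseteq Y^1\supseteq\cdots$;
\item the copy of some $C_v$ whose cut hair ends in $w_r$ has its clique inside $Y^r$.
\end{itemize}
Then $G$ contains $C$. Indeed, take $r\ge m$ and the copy at $w_r$. All its hairs start in $Y^r$, and to leave $Y^r$ they would have to pass through $w_r$; but $w_r$ lies on the cut hair only, as its last vertex. So the whole copy lies in $Y^r$. By $(*)$ there is a path from $w_0$ to $w_r$. For each $p\le r$ it starts in $X^0\subseteq X^p$ and ends in $Y^r\subseteq Y^p$, so it passes through $w_p$. Hence its length is at least $r\ge m$. Its first vertex $w_0\ne w_r$ lies in $X^0\subseteq X^r$ and hence in $X^r\setminus Y^r$, and it meets $w_r$ only at its end, so all its vertices except $w_r$ lie in $X^r\setminus Y^r$. Appended to the cut hair, it yields an overlong hair, and $G$ contains $C$.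

\subsection{What remains to be done}

The general proof has to supply three things.

\emph{The nested sequence.} For each clique $K_i$ of $C_i$ we look at the smallest bottleneck $S_i$ between $K_i$ and the far end of the sequence $(v_j)$. If $v_i$ is not strictly inside the region behind $S_i$, then every hair of $C_i$ that touches $S_i$, in particular the cut one, can be regrown outward along disjoint paths given by Menger's theorem, and we have $C$ (Section~\ref{sec:out}). Otherwise $v_i$ is strictly inside. Walking along the $v_j$ we must cross $S_i$, and by $(*)$ we cross it \emph{at} some $v_j$. This $v_j$ takes the part of $w_r$ above (Section~\ref{sec:chain}).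

\emph{Several vertices in the separators.} Bottlenecks can have up to $n$ vertices, and several hairs may enter $S^r=X^r\cap Y^r$. They must be grown backward simultaneously, along disjoint paths (Section~\ref{sec:in}).

\emph{Persistent vertices.} Some vertices $t$ may lie in all $S^r$. Such a $t$ does not provide any long backward path, and a hair that passes through $t$ may come back on the wrong side and run into the backward paths. But then, after passing to a subsequence, the \emph{same} vertex $t$ occupies the same place in infinitely many copies, and at $t$ the hair can be switched to another copy, so far along the sequence that it meets nothing built so far, except possibly in vertices common to all these copies; those do no harm (Section~\ref{sec:assembly}). The tool is the mixing lemma, Lemma~\ref{lem:mix}.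

\section{Tools}\label{sec:tools}

From now on $G$, $(v_i)_{i\ge0}$ and $(C_i)_{i\ge0}$ are as in Theorem~\ref{thm:main}. For each $i$ fix an isomorphism $C_{v(i)}\to C_i$ that sends $v(i)$ to $v_i$. The image of $K$ is an $n$-clique $K_i$; the images of the hairs of $C_{v(i)}$ are the hairs of $C_i$, and the image of the hair cut at $v(i)$ is its cut hair, which ends in $v_i$.

For $A,B\subseteq V(G)$, an \emph{$A$--$B$ path} meets $A$ exactly in its first and $B$ exactly in its last vertex; a single vertex of $A\cap B$ is allowed. A set $Z$ \emph{separates} $A$ from $B$ if every $A$--$B$ path meets $Z$; here $Z$ may contain vertices of $A$ and $B$. We use \emph{Menger's theorem} for arbitrary graphs and finite $k$: if no set of fewer than $k$ vertices separates $A$ from $B$, then there are $k$ disjoint $A$--$B$ paths.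

\subsection{Good separations}

A \emph{separation} is a pair $(X,Y)$ of sets with $X\cup Y=V(G)$ such that no edge joins $X\setminus Y$ to $Y\setminus X$. Its \emph{separator} is $X\cap Y$, and its \emph{order} is $|X\cap Y|$. It is \emph{good} if its separator is finite and $X$ contains only finitely many $v_i$. We think of $X$ as the inner side and of $Y$ as the side that contains the far end of the sequence. Three facts are used constantly:
\begin{itemize}
\item a neighbor of a vertex of $X\setminus Y$ lies in $X$, and a neighbor of a vertex of $Y\setminus X$ lies in $Y$;
\item a path with one end in $X$ and the other in $Y$ meets $X\cap Y$;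
\item every clique lies in $X$ or in $Y$.
\end{itemize}
The last fact is where the completeness of $K$ enters. Write $(X,Y)\le(X',Y')$ if $X\subseteq X'$ and $Y\supseteq Y'$. For an $n$-clique $L$ let $\kappa(L)$ be the least order of a good separation with $L\subseteq X$. Since $(L,V(G))$ is good, $\kappa(L)\le n$.

\begin{lemma}[Corners]\label{lem:corner}
Let $(X,Y)$ and $(X',Y')$ be good separations.
\begin{itemize}
\item[(a)] $(X\cap X',Y\cup Y')$ and $(X\cup X',Y\cap Y')$ are good.
\item[(b)] $(X\cap Y',Y\cup X')$ and $(X'\cap Y,Y'\cup X)$ are good.
\end{itemize}
In both cases the two orders sum to $|X\cap Y|+|X'\cap Y'|$.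
\end{lemma}

\begin{proof}
(a) A vertex outside $Y\cup Y'$ lies in $X\cap X'$, and a vertex outside $Y\cap Y'$ lies in $X\cup X'$; so both unions are $V(G)$. A vertex of $(X\cap X')\setminus(Y\cup Y')$ lies in $X\setminus Y$ and in $X'\setminus Y'$, so its neighbors lie in $X\cap X'$. A vertex of $(Y\cap Y')\setminus(X\cup X')$ lies in $Y\setminus X$ and in $Y'\setminus X'$, so its neighbors lie in $Y\cap Y'$. Hence both pairs are separations. Both new separators are contained in the finite set $(X\cap Y)\cup(X'\cap Y')$, and both $X$-sides contain finitely many $v_i$.

For the orders, note that $1_{A\cap B}=1_A+1_B-1$ whenever $A\cup B=V(G)$. So the indicator functions of the two new separators add up to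
\[
1_{X\cap X'}+1_{X\cup X'}+1_{Y\cup Y'}+1_{Y\cap Y'}-2
=1_X+1_{X'}+1_Y+1_{Y'}-2=1_{X\cap Y}+1_{X'\cap Y'}.
\]
Sum over all vertices.

(b) Except for the condition on the $v_i$, the proof of (a) uses only that the given pairs are separations with finite separators. Apply it to $(X,Y)$ and $(Y',X')$ and exchange the sides of the second resulting pair. The $X$-sides $X\cap Y'$ and $X'\cap Y$ contain finitely many $v_i$.
\end{proof}

\begin{lemma}[Least separation]\label{lem:least}
Let $L$ be an $n$-clique. Among the good separations $(X,Y)$ of order $\kappa(L)$ with $L\subseteq X$ there is a $\le$-least one.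
\end{lemma}

\begin{proof}
Let $\mathcal S\neq\emptyset$ be the set of these separations and $\kappa=\kappa(L)$. For two members of $\mathcal S$, both separations of Lemma~\ref{lem:corner}(a) have $L$ in their $X$-sides, so their orders are at least $\kappa$. The orders sum to $2\kappa$, so both separations lie in $\mathcal S$. Hence $\mathcal S$ is closed under finite meets $(\bigcap X,\bigcup Y)$.

Let $X^*$ be the intersection of all $X$, and $Y^*$ the union of all $Y$, over $(X,Y)\in\mathcal S$. A vertex outside $Y^*$ is in every $X$, so $X^*\cup Y^*=V(G)$. A vertex of $X^*\setminus Y^*$ lies in $X\setminus Y$ for every member, so its neighbors lie in $X^*$. Thus $(X^*,Y^*)$ is a separation; moreover $L\subseteq X^*$, and $X^*$ contains finitely many $v_i$. Suppose that some $F\subseteq X^*\cap Y^*$ has $\kappa+1$ elements. For each $f\in F$ choose $(X_f,Y_f)\in\mathcal S$ with $f\in Y_f$. The meet of these finitely many members lies in $\mathcal S$, but its separator contains $F$, a contradiction. So $|X^*\cap Y^*|\le\kappa$, the separation $(X^*,Y^*)$ is good, its order is $\kappa$ by the definition of $\kappa(L)$, and it is least.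
\end{proof}

The next lemma says that a set $Z$ that blocks the way out from a separator can replace this separator. We use it to verify the hypothesis of Menger's theorem.

\begin{lemma}[Pushing]\label{lem:push}
Let $(X,Y)$ be a good separation with separator $S$ and let $Z\subseteq Y$ be finite. Let $W$ be the set of vertices that can be reached from $S\setminus Z$ by a path in $G[Y]-Z$, including $S\setminus Z$ itself. If $W$ contains only finitely many $v_i$, then $(X\cup W\cup Z,\,Y\setminus W)$ is a good separation with separator $Z$.
\end{lemma}

\begin{proof}
The union of the two sides is $V(G)$. As $W\cap Z=\emptyset$ and $S\setminus Z\subseteq W$, we have $S\setminus W=S\cap Z$, so the intersection of the sides is $(S\setminus W)\cup Z=Z$. Suppose that an edge joins $u\in(X\cup W\cup Z)\setminus(Y\setminus W)$ to $w\in(Y\setminus W)\setminus(X\cup W\cup Z)$. Then $u\in W$ or $u\notin Y$, and in the latter case $u\in X\setminus Y$. If $u\in W$, then $w\in Y\setminus Z$ gives $w\in W$, a contradiction. If $u\in X\setminus Y$, then $w\in Y\setminus X$ contradicts that $(X,Y)$ is a separation. Finally, $X\cup W\cup Z$ contains finitely many $v_i$.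
\end{proof}

\subsection{Uniform families and mixing}

Let $I$ be a finite set, whose elements we call \emph{coordinates}, let $M\subseteq\mathbb N$ be infinite, and let $g_r:I\to V(G)$ be injective for each $r\in M$. A coordinate $c$ is \emph{constant} if $g_r(c)$ is the same vertex for all $r\in M$, and \emph{moving} if
\[
g_r(c)\ne g_{r'}(c')\quad\text{for all distinct } r,r'\in M\text{ and all }c'\in I.
\]
The family $(g_r)_{r\in M}$ is \emph{uniform} if each coordinate is constant or moving.

\begin{lemma}[Mixing]\label{lem:mix}
\begin{itemize}
\item[(a)] For some infinite $M'\subseteq M$ the family $(g_r)_{r\in M'}$ is uniform.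
\item[(b)] Let $(g_r)_{r\in M}$ be uniform and let $\rho:I\to M$ be any function. Then the map $c\mapsto g_{\rho(c)}(c)$ is injective.
\item[(c)] Let $(g_r)_{r\in M}$ be uniform and $F$ finite. For all but finitely many $r\in M$, no moving coordinate $c$ has $g_r(c)\in F$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every function on an infinite set is constant or injective on some infinite subset. Thinning out once for each coordinate, we may assume that each map $r\mapsto g_r(c)$ is constant or injective. Now choose $r_1<r_2<\cdots$ such that the values at $r_t$ of the injective coordinates avoid all constant values and all values at $r_1,\dots,r_{t-1}$. This is possible, as finitely many values are to be avoided by finitely many injective maps. Let $M'=\{r_1,r_2,\dots\}$. Let $c$ be an injective coordinate, $c'\in I$, and $r\ne r'$ in $M'$. If $r>r'$, then $g_r(c)\ne g_{r'}(c')$ by the choice of $r$. If $r<r'$ and $c'$ is injective, the same follows by the choice of $r'$. If $r<r'$ and $c'$ is constant, it follows since $g_r(c)$ is not a constant value. So $c$ is moving.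

(b) Suppose $g_{\rho(c)}(c)=g_{\rho(c')}(c')$ with $c\ne c'$. As $g_{\rho(c)}$ is injective, $\rho(c)\ne\rho(c')$. So neither $c$ nor $c'$ is moving, and both are constant. Then $g_{\rho(c)}(c')=g_{\rho(c')}(c')=g_{\rho(c)}(c)$, contradicting the injectivity of $g_{\rho(c)}$.

(c) For moving $c$ the map $r\mapsto g_r(c)$ is injective, so it takes values in $F$ only finitely often.
\end{proof}

Part (b) is what makes splicing safe: if the $g_r$ are copies of one pattern, we may take each vertex of the pattern from a different copy and never use a vertex of $G$ twice. Edges of the pattern survive wherever the index $\rho$ changes at a constant coordinate.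

\subsection{Fresh paths}

\begin{lemma}\label{lem:fresh}
If $F$ is finite and $v_j,\dots,v_{j+m}\notin F$, then $G-F$ contains a path of length at least $m$ starting at $v_j$.
\end{lemma}

\begin{proof}
For $t=0,\dots,m-1$ in turn, use $(*)$ to choose a path $P_t$ from $v_{j+t}$ to $v_{j+t+1}$ that avoids $F$, all of $v_j,\dots,v_{j+m}$ except its two ends, and all vertices of $P_0,\dots,P_{t-1}$ except $v_{j+t}$. This is allowed, because the earlier paths avoid $v_{j+t+1}$. The concatenation of $P_0,\dots,P_{m-1}$ is the required path.
\end{proof}

\section{Growing outward}\label{sec:out}

\begin{lemma}\label{lem:out}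
Let $L$ be an $n$-clique and let $(X,Y)$ be a good separation of order $\kappa(L)$ with $L\subseteq X$ and separator $S$. Then there are disjoint paths $R_s$ $(s\in S)$ of length $m$ in $G[Y]$ such that $R_s$ starts at $s$ and $V(R_s)\cap X=\{s\}$.
\end{lemma}

Menger's theorem leads from $S$ to far members of the sequence by disjoint paths, and these are fine if they are long. A short one has to be continued by a fresh path, and fresh paths must not run into the other ones. We therefore lead each short path to its own, very distant, part of the sequence.

\begin{proof}
Let $k=|S|$ and $V_N=\{v_i:i>N\}$. Choose $N_0$ with $X\cap V_{N_0}=\emptyset$, and let $N\ge N_0$, so that $V_N\subseteq Y\setminus X$. Suppose that some $Z\subseteq Y$ with $|Z|<k$ separates $S$ from $V_N$ in $G[Y]$. The set $W$ of Lemma~\ref{lem:push} then misses $V_N$, so it contains finitely many $v_i$, and the lemma gives a good separation of order $|Z|<\kappa(L)$ with $L$ in its $X$-side, a contradiction. By Menger's theorem there are $k$ disjoint $S$--$V_N$ paths in $G[Y]$. Since $|S|=k$, each $s\in S$ is the first vertex of one of them, which we call $P^N_s$. It meets $X$ only in $s$, because $X\cap Y=S$.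

For infinitely many $N\ge N_0$, the set of those $s$ for which $P^N_s$ has length less than $m$, and the lengths of these paths, are the same. Restrict to these $N$. Call such $s$ \emph{short} and the other $s\in S$ \emph{long}; for long $s$ keep only the first $m$ edges of $P^N_s$. Let the coordinates be the pairs $(s,p)$, where $p$ is a position on $P^N_s$, and let $g_N(s,p)$ be the $p$-th vertex of $P^N_s$, counted from $0$. Each $g_N$ is injective. By Lemma~\ref{lem:mix}(a) we may restrict to an infinite set $M$ of values $N$ for which the family is uniform. Let $\Phi$ be the finite set of values of constant coordinates; it contains $S$, since $(s,0)$ has constant value $s$. For short $s$ the last vertex of $P^N_s$ lies in $V_N$; as $\bigcap_{N\in M}V_N=\emptyset$, its coordinate is not constant and hence is moving.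

Fix some $N'\in M$ and put $R_s=P^{N'}_s$ for all long $s$. Treat the short elements of $S$ one after another. For a short $s$, let $U$ be the union of $\Phi$ and the finite set of vertices used so far. By Lemma~\ref{lem:mix}(c) we can choose $N\in M$ so large that the moving coordinates have $g_N$-values outside $U$ and $V_N\cap U=\emptyset$. Let $P=P^N_s$, and let $v_j$, $j>N$, be its last vertex. As $P$ meets $V_N$ only in $v_j$, the finite set $F=U\cup(V(P)\setminus\{v_j\})$ contains none of $v_j,\dots,v_{j+m}$. Lemma~\ref{lem:fresh} gives a path $P'$ of length at least $m$ from $v_j$ in $G-F$. It starts in $Y\setminus X$ and avoids $S\subseteq\Phi$, so it stays in $Y\setminus X$. It meets $P$ only in $v_j$. Let $R_s$ consist of the first $m$ edges of the path formed by $P$ and $P'$.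

The $R_s$ lie in $G[Y]$ and meet $X$ as required. They are disjoint: vertices taken from the paths $P^N_s$ with different first coordinates $s$ are distinct by Lemma~\ref{lem:mix}(b), whatever the indices $N$. The vertices of a fresh path $P'$ other than $v_j$ avoid $\Phi$, all vertices used before, and $P$. Vertices used later are on later fresh paths, which avoid $R_s$, or values of constant coordinates, which lie in $\Phi$, or values of moving coordinates, which were chosen off all vertices used before.
\end{proof}

\emph{Assume from now on, for a contradiction, that $G$ does not contain $C$.} This assumption enters through the next lemma. For $i\ge0$ let $(X_i,Y_i)$ be the least good separation of order $\kappa(K_i)$ with $K_i\subseteq X_i$, given by Lemma~\ref{lem:least}, and let $S_i=X_i\cap Y_i$.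

\begin{lemma}\label{lem:inside}
$v_i\in X_i\setminus Y_i$ for every $i\ge 0$.
\end{lemma}

\begin{proof}
Suppose $v_i\in Y_i$. Let $R_s$ $(s\in S_i)$ be as in Lemma~\ref{lem:out} for $L=K_i$ and $(X_i,Y_i)$. Each hair $H$ of $C_i$ starts in $K_i\subseteq X_i$. If $H$ meets $S_i$, let $s_H$ be its first vertex in $S_i$; the earlier vertices of $H$ lie in $X_i\setminus Y_i$. Replace $H$ by its initial segment up to $s_H$ followed by $R_{s_H}$. If $H$ does not meet $S_i$, then $H$ lies in $X_i\setminus Y_i$, and we keep it. The cut hair runs from $X_i$ to $v_i\in Y_i$, so it meets $S_i$; hence every kept hair is a copy of a full hair of $C$. The vertices $s_H$ are distinct, the $R_s$ are disjoint, and $R_s$ meets $X_i$ only in $s$. So the new hairs are disjoint and meet $K_i$ only in their first vertices. Each is at least as long as the corresponding hair of $C$, because the replaced ones have length at least $m$. So $G$ contains $C$, a contradiction.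
\end{proof}

\section{A nested sequence of separations}\label{sec:chain}

The choice of \emph{least} separations pays off in the following lemma: any two of them are nested or lie beside each other.

\begin{lemma}\label{lem:laminar}
Let $i,j\ge0$. If $K_i\subseteq X_j$, then $(X_i,Y_i)\le(X_j,Y_j)$. If $K_j\subseteq X_i$, then $(X_j,Y_j)\le(X_i,Y_i)$. If neither holds, then $X_i\subseteq Y_j$ and $X_j\subseteq Y_i$.
\end{lemma}

\begin{proof}
Let $K_i\subseteq X_j$. In Lemma~\ref{lem:corner}(a) for $(X_i,Y_i)$ and $(X_j,Y_j)$, the first separation has $K_i$ in its $X$-side and the second has $K_j$. So their orders are at least $\kappa(K_i)$ and $\kappa(K_j)$, respectively. The orders sum to $\kappa(K_i)+\kappa(K_j)$, so equality holds in both cases. As $(X_i,Y_i)$ is least, $(X_i,Y_i)\le(X_i\cap X_j,Y_i\cup Y_j)\le(X_j,Y_j)$. The second claim is the first with $i$ and $j$ exchanged.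

If neither $K_i\subseteq X_j$ nor $K_j\subseteq X_i$, then $K_i\subseteq Y_j$ and $K_j\subseteq Y_i$, because cliques lie on one side. Now the $X$-sides $X_i\cap Y_j$ and $X_j\cap Y_i$ of the two separations in Lemma~\ref{lem:corner}(b) contain $K_i$ and $K_j$, respectively. As before, their orders are exactly $\kappa(K_i)$ and $\kappa(K_j)$, and leastness gives $X_i\subseteq X_i\cap Y_j$ and $X_j\subseteq X_j\cap Y_i$.
\end{proof}

\subsection{Construction}

Let $j_0=0$. Suppose $j=j_r$ is given. We have $v_j\in X_j\setminus Y_j$ by Lemma~\ref{lem:inside}, and $X_j$ contains finitely many $v_i$. So there is $g\ge j$ with $v_j,\dots,v_g\in X_j\setminus Y_j$ and $v_{g+1}\notin X_j\setminus Y_j$. If $v_{g+1}\notin X_j$, then $v_g,v_{g+1}\notin S_j$, and $(*)$ with $F=S_j$ gives a path from $X_j\setminus Y_j$ to $Y_j\setminus X_j$ that avoids $S_j$, which is impossible. Hence $v_{g+1}\in S_j$. Put $j_{r+1}=j':=g+1$.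

We claim that $K_{j'}\subseteq Y_j$ and $(X_j,Y_j)\le(X_{j'},Y_{j'})$. By Lemma~\ref{lem:inside}, $v_{j'}\notin Y_{j'}$. If $K_{j'}\subseteq X_j$, then Lemma~\ref{lem:laminar} gives $v_{j'}\in S_j\subseteq Y_j\subseteq Y_{j'}$, a contradiction. So $K_{j'}\not\subseteq X_j$, and the clique $K_{j'}$ lies in $Y_j$. Also $X_j\not\subseteq Y_{j'}$, because $v_{j'}\in S_j\subseteq X_j$ and $v_{j'}\notin Y_{j'}$. So the only remaining alternative of Lemma~\ref{lem:laminar} is $K_j\subseteq X_{j'}$ and $(X_j,Y_j)\le(X_{j'},Y_{j'})$.

Write $(X^r,Y^r)=(X_{j_r},Y_{j_r})$, $S^r=X^r\cap Y^r$ and $w_r=v_{j_{r+1}}$, and let $\varphi_r$ be the fixed isomorphism $C_{v(j_{r+1})}\to C_{j_{r+1}}\subseteq G$, which sends $v(j_{r+1})$ to $w_r$ and $K$ to $K_{j_{r+1}}$. We have shown: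
\begin{itemize}
\item[(1)] $X^r$ increases and $Y^r$ decreases with $r$. Each $(X^r,Y^r)$ is good, and its order equals $\kappa(L)$ for some $n$-clique $L\subseteq X^r$.
\item[(2)] $w_r\in S^r$, and $w_r\notin Y^{r'}$ for all $r'>r$, as $w_r\notin Y^{r+1}\supseteq Y^{r'}$.
\item[(3)] $\varphi_r(K)\subseteq Y^r$.
\end{itemize}
This is the situation of Section~\ref{sec:idea}, except that $S^r$ may have more vertices than $w_r$: the copy at $w_r$ has its clique in $Y^r$, and its cut hair ends on the separator.

\subsection{Regularization}

Properties (1)--(3) concern single indices $r$ with their own data, or pairs $r<r'$, so they are preserved when we pass to a subsequence and reindex it by $0,1,2,\dots$. We do so several times, to achieve (4), (5) and (6) below.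

\begin{itemize}
\item[(4)] All $S^r$ have the same size $k$ (orders are at most $n$), and the vertex of $C$ that $\varphi_r$ sends to $w_r$ is the same vertex $v$ for all $r$. So all $\varphi_r$ are injective maps $V(C_v)\to V(G)$ with $\varphi_r(v)=w_r$.
\item[(5)] There is a finite set $T$ such that $T\subseteq S^r$ for all $r$ and the sets $S^r\setminus T$ are pairwise disjoint. Moreover, every vertex that lies in $S^r$ for infinitely many $r$ belongs to $T$, and $w_r\in S^r\setminus T$.
\end{itemize}
To obtain (5), note that for $r<r'<r''$ we have $S^r\cap S^{r''}\subseteq X^{r'}\cap Y^{r'}=S^{r'}$. So $\{r:x\in S^r\}$ is an interval for each vertex $x$. Let $T$ be the set of those $x$ that lie in $S^r$ for all large $r$. Then $|T|\le k$, and every $x\notin T$ lies in only finitely many $S^r$. Hence we can choose a subsequence with $T\subseteq S^r$ for all $r$ and with disjoint sets $S^r\setminus T$. By (2), $w_r\notin S^{r+1}\supseteq T$.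

The elements of $T$ are the persistent vertices. For each $r$ the four sets
\[
X^r\setminus Y^r,\qquad T,\qquad S^r\setminus T,\qquad Y^r\setminus X^r
\]
partition $V(G)$. We say that $c\in V(C_v)$ is of \emph{type} \textsf{in}, \textsf{T}, \textsf{S} or \textsf{out} at $r$ if $\varphi_r(c)$ lies in the first, second, third or fourth of them.
\begin{itemize}
\item[(6)] The type of each $c\in V(C_v)$ does not depend on $r$, and the family $(\varphi_r)$ is uniform, with $V(C_v)$ as its set of coordinates.
\end{itemize}
This is achieved by passing to a subsequence, since $V(C_v)$ is finite, and then to a further one by Lemma~\ref{lem:mix}(a). Coordinates of type \textsf{T} are constant, because $T$ is finite. Coordinates of type \textsf{S} are moving, because the sets $S^r\setminus T$ are disjoint. The coordinate $v$ has type \textsf{S}, by (5).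

\section{Growing inward}\label{sec:in}

The vertices of $S^r\setminus T$ change from level to level, so a path that runs inward from $S^r$ past many levels is long. The minimality of the separators provides enough disjoint paths of this kind.

\begin{lemma}\label{lem:in}
For every $r\ge2m$ there are disjoint paths $I^r_s$ $(s\in S^r\setminus T)$ of length $2m$ such that $I^r_s$ starts at $s$, $V(I^r_s)\subseteq X^r\setminus T$ and $V(I^r_s)\cap Y^r=\{s\}$. They can be chosen so that, for each finite $F\subseteq V(G)$, all $I^r_s$ avoid $F$ once $r$ is large enough.
\end{lemma}

\begin{proof}
Let $q=r-2m$ and $A=Y^q\cap X^r$. Then $S^q\cup S^r\subseteq A$, by (1). Suppose that some $Z\subseteq A$ with $|Z|<k$ separates $S^q$ from $S^r$ in $G[A]$. Let $W$ be as in Lemma~\ref{lem:push} for $(X^q,Y^q)$ and $Z$. We claim $W\subseteq X^r\setminus Y^r$. Otherwise, some path in $G[Y^q]-Z$ that starts in $S^q\setminus Z$ has a vertex outside $X^r\setminus Y^r$. The first such vertex lies in $X^r$: it is the first vertex of the path, which lies in $S^q\subseteq X^r$, or a neighbor of a vertex of $X^r\setminus Y^r$. So it lies in $S^r$, and the path up to it connects $S^q$ to $S^r$ in $G[A]-Z$, a contradiction.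 So $W$ contains finitely many $v_i$, and Lemma~\ref{lem:push} gives a good separation of order less than $k$ whose $X$-side contains $X^q$. This contradicts (1) and (4). By Menger's theorem there are $k$ disjoint $S^q$--$S^r$ paths in $G[A]$.

Since $|S^q|=|S^r|=k$, each vertex of $S^q$ is the first vertex, and each vertex of $S^r$ the last vertex, of one of these paths. The path through a vertex of $T\subseteq S^q\cap S^r$ has this vertex as first and as last vertex, so it is trivial. Hence the other paths avoid $T$; they lead from $S^q\setminus T$ to $S^r\setminus T$. Such a path starts in $X^q\subseteq X^p$ and ends in $Y^r\subseteq Y^p$ for each $p$ with $q\le p\le r$, so it meets all of $S^q,S^{q+1},\dots,S^r$. It does so outside $T$, hence in at least $2m+1$ distinct vertices, and its length is at least $2m$. If its last vertex is $s$, let $I^r_s$ consist of its last $2m$ edges, traversed from $s$. It lies in $X^r$ and meets $S^r$ only in $s$, so it meets $Y^r$ only in $s$.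

For the last claim, recall that $I^r_s$ lies in $X^r\cap Y^{r-2m}$ and avoids $T$. Suppose that $x\notin T$ lies in $X^r\cap Y^{r-2m}$ for infinitely many $r$. By (1), $x\in Y^p$ for all $p$ and $x\in X^p$ for all large $p$. So $x\in S^p$ for all large $p$, contradicting (5). Hence each of the finitely many elements of $F\setminus T$ lies on paths $I^r_s$ for finitely many $r$ only.
\end{proof}

The length $2m$ rather than $m$ has a purpose: a path that enters $I^r_s$ at any vertex can follow it for $m$ edges in one of the two directions.

\section{Splicing a copy of $C$}\label{sec:assembly}

We now build a copy of $C$ in $G$, which is the desired contradiction. Each hair will have either its exact length or length at least $m$.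

\subsection{Three kinds of hairs}

For $x\in K$ let $x=c_0,c_1,\dots,c_\ell$ be the hair of $C_v$ at $x$, and let $b$ be the least index for which $c_b$ has type \textsf{T} or \textsf{S}, if there is one. By (3), $\varphi_r(c_0)\in Y^r$ for all $r$. Consecutive coordinates have adjacent images, and no edge joins $Y^r\setminus X^r$ to $X^r\setminus Y^r$. So all coordinates before $c_b$ have type \textsf{out}; if $b$ does not exist, then all coordinates of the hair have type \textsf{out}. Call the hair
\begin{itemize}
\item \emph{outer} if $b$ does not exist;
\item \emph{direct} if $c_b$ has type \textsf{S};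
\item \emph{transit} if $c_b$ has type \textsf{T}. In this case let $e>b$ be the least index for which $c_e$ has type \textsf{S}, if there is one.
\end{itemize}
The hair cut at $v$ contains the coordinate $v$, which has type \textsf{S}. So it is direct, or transit with existing $e$. Hence outer hairs, and transit hairs without $e$, have their full length $\ell_x$.

Between the clique and the separator, a direct hair need not have any constant coordinate at which it could switch copies. We therefore take the clique and the first parts of all hairs from one copy and grow all direct hairs inward at its level $R$. Transit hairs, on the other hand, can change to a new level at $c_b$, each to its own (Figure~\ref{fig:splice}).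

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[rounded corners] (0.3,2.7) rectangle (11.6,3.3);
\node[left] at (0.3,3) {$T$};
\draw (4,0.9) ellipse (0.28 and 1.25);
\node at (4,-0.75) {$S^R\setminus T$};
\draw (10,0.9) ellipse (0.28 and 1.25);
\node at (10,-0.75) {$S^{r}\setminus T$};
\draw[thick] (5.2,0.9)--(5.9,1.4)--(5.9,0.4)--cycle;
\draw[thick] (5.2,0.9)--(4.6,0.8)--(4,0.9);
\draw[thick] (4,0.9)--(3.2,1.1)--(2.4,0.7)--(1.6,1.1)--(0.8,0.8);
\node at (2.2,1.4) {$I^R_s$};
\draw[thick] (5.9,0.4)--(6.4,0.0)--(7.0,-0.2);
\draw[thick] (5.9,1.4)--(6.2,2.1)--(6.5,3);
\draw[thick] (6.5,3)--(7.6,2.2)--(8.7,1.0);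
\draw[dashed] (8.7,1.0)--(9.0,1.7)--(9.5,1.7)--(10,0.9);
\draw[dashed] (10,0.9)--(9.4,0.6)--(8.7,1.0);
\draw[thick] (8.7,1.0)--(8.1,0.7)--(7.5,1.0)--(6.9,0.7);
\node at (7.6,0.45) {$I^{r}_{s'}$};
\foreach \p in {(5.2,0.9),(5.9,1.4),(5.9,0.4),(4,0.9),(6.5,3),(8.7,1.0),(10,0.9),(7.0,-0.2)}
  \fill \p circle (2pt);
\node[above] at (4,0.95) {$s$};
\node[left] at (6.45,3.05) {$t$};
\node[right] at (10.25,0.9) {$s'$};
\node[below] at (8.7,0.95) {$y$};
\end{tikzpicture}
\caption{Splicing a copy of $C$ for $n=3$. Smaller sides of the nested separations lie to the left; the vertices of $T$ belong to all separators. The triangle and the first parts of all hairs come from one copy and lie in $Y^R$. The left hair is direct: it reaches $s\in S^R\setminus T$ and continues inward along $I^R_s$. The lower hair is outer and is complete. The upper hair is transit: at the persistent vertex $t$ it switches to another copy at a far level $r$, follows it until it first meets the inward path $I^{r}_{s'}$, at $y$, and then follows this path. Dashed parts are not used.}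
\label{fig:splice}
\end{figure}

\subsection{Construction}

Let $\Phi$ be the finite set of values of the constant coordinates.

\emph{Step 0.} By Lemma~\ref{lem:in} we can choose $R\ge2m$ such that all paths $I^R_s$ avoid $\Phi$. Take $\varphi_R$ on all coordinates of outer hairs, and on $c_0,\dots,c_b$ for direct and for transit hairs. For a direct hair append $I^R_s$, where $s=\varphi_R(c_b)$. This finishes the outer and the direct hairs.

\emph{Further steps.} Treat the transit hairs one after another. For a transit hair let $U$ be the finite set consisting of $\Phi$ and all vertices used so far. By Lemmas~\ref{lem:mix}(c) and~\ref{lem:in} we can choose $r\ge2m$ so large that all moving coordinates have $\varphi_r$-values outside $U$ and all paths $I^r_s$ avoid $U$. As $c_b$ is constant, $t:=\varphi_R(c_b)=\varphi_r(c_b)\in T$, so the part of the hair built so far can be continued by $\varphi_r(c_{b+1}),\varphi_r(c_{b+2}),\dots$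
\begin{itemize}
\item If $e$ does not exist, take $\varphi_r$ on $c_{b+1},\dots,c_\ell$. The hair is finished.
\item If $e$ exists, let $s=\varphi_r(c_e)\in S^r\setminus T$ and $I=I^r_s$, and let $B$ be the path $\varphi_r(c_b),\dots,\varphi_r(c_e)$ from $t$ to $s$. Let $y$ be the first vertex of $B$ on $I$; it exists since $s\in V(I)$, and $y\ne t$ since $I$ avoids $T$. Follow $B$ from $t$ to $y$, and then follow $I$ from $y$ in a direction in which it has at least $m$ edges left. The hair is finished.
\end{itemize}

\subsection{Verification}

Every outer hair, and every transit hair without $e$, has length exactly $\ell_x$. All other hairs have length at least $m>\ell_x$. It remains to see that no vertex of $G$ is used twice. We distinguish two sorts of used vertices. The \emph{copied} ones are the vertices $\varphi_R(c)$ taken in Step 0 and the vertices $\varphi_r(c)$ taken in later steps, in the case with $e$ only those strictly between $t$ and $y$ on $B$. The \emph{added} ones are the vertices of $I^R_s$ other than $s$ in Step 0, and the vertices from $y$ on, all of which lie on $I$, in later steps. Each coordinate is copied at most once, at one level, so the copied vertices are distinct by Lemma~\ref{lem:mix}(b),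 where $\rho$ is arbitrary on the coordinates that are not copied.

\emph{Vertices added in Step 0.} The paths $I^R_s$ are disjoint and meet $Y^R$ only in $s$. All vertices copied in Step 0 lie in $Y^R$, because their coordinates have type \textsf{out}, \textsf{T} or \textsf{S}. So there is no conflict within Step 0. In a later step, with its set $U$, a copied vertex is the value of a constant coordinate, hence in $\Phi$, which $I^R_s$ avoids; or the value of a moving coordinate, hence outside $U$, which contains the vertices of the paths $I^R_s$ used in Step 0. A vertex added in a later step is outside $U$ as well.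

\emph{Vertices added in a later step.} They lie on $I=I^r_s$, which avoids $\Phi$ and all vertices used before. In the same step, the copied vertices precede $y$ on $B$ and are not on $I$. In steps after it, copied vertices lie in $\Phi$ or outside the set $U$ of their step, which contains the added vertices considered here; and added vertices lie outside that $U$, too.

Hence we have found the $n$-clique $\varphi_R(K)$ together with disjoint paths starting at its vertices and otherwise disjoint from it, the one at $\varphi_R(x)$ of length at least $\ell_x$. So $G$ contains $C$, contrary to our assumption. This proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:conj}. \qed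

\begin{remark}
In the proof, condition $(*)$ was used twice: in Lemma~\ref{lem:fresh}, to grow paths along the sequence, and in Section~\ref{sec:chain}, to make the sequence cross each separator \emph{in} a vertex of the sequence. The second use is what provides $w_r\in S^r$ and thereby places the end of the cut hair on the separator.
\end{remark}

\section{The finite version}\label{sec:finite}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Suppose that for some $C$ and $d$ there is no such $N$. Consider the first-order theory of graphs with constants $c_0,c_1,\dots$ that states
\begin{itemize}
\item the $c_i$ are distinct;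
\item for all $i$ and $M$: $c_i$ and $c_{i+1}$ are adjacent or joined by $M$ internally disjoint paths of length at most $d$;
\item for all $i$: $c_i$ plays the role of $v$ in a copy of $C_v$, for some $v\in V(C)$;
\item there is no copy of $C$.
\end{itemize}
Since path lengths are bounded by $d$ and $V(C)$ is finite, each of these can be expressed by first-order sentences. A finite subset of the theory mentions finitely many $c_i$ and $M$; it holds in a counterexample for any sufficiently large $N$, with $v_i$ in the role of $c_i$. By the compactness theorem the theory has a model. There, for each $i$, the vertices $c_i$ and $c_{i+1}$ are adjacent or joined by $M$ internally disjoint paths for every $M$. In the first case the condition in $(*)$ is trivial for this $i$. In the second case, a finite set $F$ not containing $c_i$ or $c_{i+1}$ meets at most $|F|$ of the paths, so one of $|F|+1$ such paths avoids it. Hence $(*)$ holds. By Theorem~\ref{thm:main} the model contains $C$, a contradiction.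
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Forbidden Substructures and Combinatorial Dichotomies: WQO and Universality},
\url{http://sites.math.rutgers.edu/~cherlin/Paper/2011Dichotomies.pdf}.
\end{thebibliography}

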